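\title{The $C^*$-algebra of the Koopman representation of the Grigorchuk group is just-infinite}

\begin{abstract}
The Grigorchuk group acts on $[0,1]$ by measure-preserving transformations and hence on $L^2[0,1]$ by unitary operators. We prove that the $C^*$-algebra $A$ generated by these operators is just-infinite: it is infinite-dimensional, and each of its nonzero closed two-sided ideals has finite codimension. The proof embeds $A$ in the algebra $B$ generated by $A$ and the continuous functions on the Cantor set. This algebra is the closure of an increasing union of matrix algebras over $A$, it is simple because the orbits of the group are amenable, and the branching structure of the group carries simplicity of $B$ back to $A$. For a class of self-similar branch groups we show that $A$ is just-infinite if and only if $B$ is simple, if and only if the orbit representations have almost invariant vectors, and we describe the ideals and the irreducible representations of $A$.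
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Write each number in $[0,1]$ as the infinite sequence $w$ of its binary digits, with the dot omitted; a dyadic rational is written with a tail of $0$s, so that $0.5$ is $100\dots$ and not $0111\dots$. The \emph{Grigorchuk group} $\mathcal{G}$ is generated by four measure-preserving transformations of $[0,1]$, defined recursively by
\begin{equation}\label{eq:gens}
\begin{aligned}
a(0w)&=1w, &\quad b(0w)&=0a(w), &\quad c(0w)&=0a(w), &\quad d(0w)&=0w,\\
a(1w)&=0w, & b(1w)&=1c(w), & c(1w)&=1d(w), & d(1w)&=1b(w).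
\end{aligned}
\end{equation}
Thus $a$ exchanges the two halves of the interval, while $b,c,d$ preserve each half and act on it as a rescaled copy of a generator or of the identity. Each $g\in\mathcal{G}$ gives a unitary operator $\pi(g)f(x)=f(g^{-1}x)$ on $L^2[0,1]$; this is the \emph{Koopman representation} of $\mathcal{G}$. For a unitary representation $\pi$ of a group $G$, let $C^*_\pi(G)$ be the $C^*$-algebra generated by $\pi(G)$, that is, the norm closure of the linear span of $\pi(G)$.

Throughout, an \emph{ideal} of a $C^*$-algebra is a closed two-sided ideal unless we say otherwise. A $C^*$-algebra $D$ is \emph{just-infinite} if it is infinite-dimensional and every proper quotient $D/J$, $J\neq0$, is finite-dimensional. The question whether $C^*_\pi(\mathcal{G})$ is just-infinite is posed in \cite{birs}. The answer is yes.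

\begin{theorem}\label{thm:main}
The $C^*$-algebra $C^*_\pi(\mathcal{G})$ is infinite-dimensional, and every nonzero closed two-sided ideal of it has finite codimension. So $C^*_\pi(\mathcal{G})$ is just-infinite.
\end{theorem}

\subsection{What the question asks}
Put $A=C^*_\pi(\mathcal{G})$. This algebra is far from simple. The group permutes the dyadic intervals of length $2^{-m}$, so the functions that are constant on these intervals form a finite-dimensional invariant subspace. Restriction to it gives a finite-dimensional quotient of $A$ for every $m$; for $m=0$ it is the character that sends every $\pi(g)$ to $1$. The question is whether all proper quotients are as small as these.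

Two sources of infinite-dimensional proper quotients come to mind. The first is commutativity. If $Y$ is an infinite compact Hausdorff space, then $C(Y)$ is not just-infinite: take an accumulation point $y_0$, another point $y_1$, and an open neighborhood $V$ of $y_1$ whose closure misses $y_0$; then $Y\setminus V$ is infinite, and restriction $C(Y)\to C(Y\setminus V)$ is onto with nonzero kernel. So for an abelian group the answer is no. The group $\mathcal{G}$ is at the opposite extreme: it has a subgroup $K$ of finite index such that, for every dyadic interval, the rescaled copy of $K$ acting on that interval alone lies again in $\mathcal{G}$. The second source is the orbits. The permutation representation of the group on $\ell^2$ of an orbit extends to $A$ (Lemma~\ref{lem:orbit}) and has infinite-dimensional image. If $A$ is just-infinite, it must be faithful; then it detects the character above, and this forces the orbit to carry almost invariant $\ell^2$-vectors. For $\mathcal{G}$ such vectors are easy to find: each generator moves at most two of the $2^N$ points $j2^{-N}$ out of this set. Neither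 obstruction is present for $\mathcal{G}$, so one guesses a positive answer. Theorem~\ref{thm:criterion} makes the guess precise: for groups that branch as $\mathcal{G}$ does, the condition on orbits is necessary and sufficient.

\subsection{The method}
The proof enlarges $A$. Cutting the interval into $2^n$ equal pieces writes each $\pi(g)$ as a $2^n\times2^n$ matrix with entries in $\pi(\mathcal{G})\cup\{0\}$. This gives inclusions $A\subset M_2(A)\subset M_4(A)\subset\cdots$, and the closure $B$ of the union is the algebra generated by $A$ and the continuous functions on the Cantor set. Two facts drive the argument: $A$ contains an ideal $I_n$ of $M_{2^n}(A)$ of finite codimension, and $B$ is simple. A nonzero ideal $J$ of $A$ therefore generates $M_{2^n}(A)$ for some $n$, and the ideal $I_n$ absorbs the matrix coefficients that lie outside $A$, which gives $I_n\subset J$.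

We run the argument for groups of tree automorphisms satisfying three hypotheses. Section~\ref{sec:setting} sets these up and states the criterion, and Section~\ref{sec:grig} verifies them for $\mathcal{G}$. Sections~\ref{sec:matrix} and~\ref{sec:simple} prove the two facts, and Section~\ref{sec:proofs} completes the proofs. Section~\ref{sec:structure} shows that $A$ is primitive and residually finite-dimensional and describes its ideals and representations.

\section{Tree automorphisms and the criterion}\label{sec:setting}

\subsection{Sections and three hypotheses}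
Fix an integer $q\ge2$ and the alphabet $X=\{0,\dots,q-1\}$. Let $X^n$ be the set of words of length $n$, let $|v|$ be the length of a finite word $v$, and let $\Omega=X^{\mathbb{N}}$ with the product topology. The \emph{cylinder} $v\Omega$ is the set of sequences that begin with $v$; cylinders are clopen and form a basis of the topology. We write $\chi_v$ for the indicator function of $v\Omega$ and $x_{[n]}$ for the prefix of length $n$ of $x\in\Omega$. Let $\mu$ be the uniform Bernoulli measure, $\mu(v\Omega)=q^{-|v|}$, and let $E_m$ be the span of $\{\chi_v:v\in X^m\}$. The union of the $E_m$ is dense in $C(\Omega)$ and in $L^2(\Omega)=L^2(\Omega,\mu)$.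

An \emph{automorphism of the $q$-ary rooted tree} is a bijection $g$ of the set of finite words that preserves lengths and such that $g(v)$ is a prefix of $g(vw)$ for all $v,w$. It induces a homeomorphism of $\Omega$ with $g(v\Omega)=g(v)\Omega$, which preserves $\mu$ and determines $g$. For each finite word $v$ there is a unique automorphism $g|_v$, the \emph{section} of $g$ at $v$, with $g(vw)=g(v)\,g|_v(w)$ for all $w$. Sections satisfy
\begin{equation}\label{eq:sections}
(gh)|_v=g|_{h(v)}\,h|_v,\qquad g|_{vw}=(g|_v)|_w .
\end{equation}
For an automorphism $k$ and a finite word $v$, let $v*k$ be the automorphism that maps $vw$ to $v\,k(w)$ and is the identity off $v\Omega$. The map $k\mapsto v*k$ is a homomorphism, and $(uv)*k=u*(v*k)$. The identity automorphism is $\mathrm{id}$.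

Let $G$ be a countable group of automorphisms of the tree. We consider the following hypotheses.
\begin{itemize}
\item[(H0)] $g|_v\in G$ for all $g\in G$ and all finite words $v$.
\item[(H1)] For $|u|=|v|$ and $h\in G$ there is $g\in G$ with $g(vw)=u\,h(w)$ for all $w\in\Omega$.
\item[(H2)] There is a normal subgroup $K$ of finite index in $G$ with $v*k\in G$ for all $k\in K$ and all finite words $v$.
\end{itemize}
(H0) says that $G$ is self-similar. (H1) says that every element of $G$ occurs as a section at every vertex, with any prescribed image of the vertex, but it gives no control on the other cylinders. (H2) gives that control for elements of $K$. Taking $h=\mathrm{id}$ in (H1) shows that $uw$ and $vw$ lie in one orbit when $|u|=|v|$. In particular $G$ is \emph{level-transitive}, that is, transitive on each $X^n$. Hence every orbit in $\Omega$ meets every cylinder, so it is dense and infinite.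

Let $\pi(g)\xi=\xi\circ g^{-1}$ be the Koopman representation of $G$ on $L^2(\Omega)$. A function $f\in C(\Omega)$ also denotes the operator of multiplication by $f$; since every cylinder has positive measure, the operator norm is the supremum norm. We have
\begin{equation}\label{eq:cov}
\pi(g)f\pi(g)^*=f\circ g^{-1},\qquad\text{in particular}\qquad \pi(g)\chi_v\pi(g)^*=\chi_{g(v)} .
\end{equation}
Put
\[
A=C^*_\pi(G),\qquad B=C^*\bigl(\pi(G),C(\Omega)\bigr),\qquad \mathfrak{B}=\operatorname{span}\{\pi(g)\chi_v: g\in G,\ v\text{ a finite word}\}.
\]
By \eqref{eq:cov}, $\pi(g)\chi_v\,\pi(h)\chi_w=\pi(gh)\chi_{h^{-1}(v)}\chi_w$ and $(\pi(g)\chi_v)^*=\pi(g^{-1})\chi_{g(v)}$, and a product of two cylinder indicators is $0$ or a cylinder indicator. So $\mathfrak{B}$ is a $*$-algebra. It contains $\pi(G)$ and every $E_m$, so it is dense in $B$.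

\subsection{Facts about $C^*$-algebras}
A $C^*$-algebra $D$ is \emph{simple} if its only ideals are $0$ and $D$, \emph{primitive} if it has a faithful irreducible representation, and \emph{residually finite-dimensional} if its finite-dimensional representations separate its points. Representations of unital algebras are unital. We use the following textbook facts.
\begin{itemize}
\item[(F1)] An ideal $J$ of $D$ is self-adjoint and $D/J$ is a $C^*$-algebra. A $*$-homomorphism between $C^*$-algebras is contractive, and it is isometric if it is injective.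
\item[(F2)] A \emph{state} of a unital $D$ is a positive linear functional $\varphi$ with $\varphi(1)=1$. It satisfies $|\varphi(S^*T)|^2\le\varphi(S^*S)\varphi(T^*T)$, and there is a representation $\rho$ with a cyclic unit vector $\xi_0$ such that $\varphi(T)=\langle\rho(T)\xi_0,\xi_0\rangle$ (the GNS construction). A state of a $C^*$-subalgebra containing $1$ extends to a state of $D$.
\item[(F3)] Every element of $D$ is a linear combination of positive elements, and these are squares of elements of $D$. So $D$ is spanned by the products $ss'$ with $s,s'\in D$.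
\item[(F4)] Let $J$ be an ideal of $D$ and $\rho$ a representation of $J$ on $H$ that is \emph{nondegenerate}, meaning that $\rho(J)H$ spans a dense subspace. Then $\rho$ has exactly one extension $\tilde\rho$ to a representation of $D$ on $H$; it is determined by $\tilde\rho(T)\rho(s)\zeta=\rho(Ts)\zeta$.
\end{itemize}

\subsection{Weak containment and orbit representations}
A unitary representation $\sigma$ of $G$ extends linearly to the group algebra $\mathbb{C}G$. We say that $\sigma$ is \emph{weakly contained} in $\tau$, and write $\sigma\prec\tau$, if $\|\sigma(t)\|\le\|\tau(t)\|$ for all $t\in\mathbb{C}G$; the two are \emph{weakly equivalent} if also $\tau\prec\sigma$. The relation is transitive. If $\sigma\prec\pi$, then $\pi(t)\mapsto\sigma(t)$ is well defined and contractive, so it extends to a representation of $A$; conversely every representation of $A$ arises in this way, by (F1). The trivial representation $1_G$ sends $t=\sum t_gg$ to $\sum t_g$, and $1_G\prec\pi$ because constants are $\pi$-invariant.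

\begin{lemma}\label{lem:almostinv}
Let $\sigma$ be a unitary representation of a countable group $G$. Then $1_G\prec\sigma$ if and only if $\sigma$ has \emph{almost invariant vectors}, that is, unit vectors $\eta_j$ with $\|\sigma(g)\eta_j-\eta_j\|\to0$ for all $g\in G$.
\end{lemma}

\begin{proof}
If such vectors exist, then $\|\sigma(t)\|\ge\lim_j\|\sigma(t)\eta_j\|=|\sum t_g|$. Conversely, let $1_G\prec\sigma$, let $\Phi\subset G$ be a finite set containing the identity, and let $t=|\Phi|^{-1}\sum_{g\in\Phi}g$. Then $\|\sigma(t)\|\ge1$. For a unit vector $\eta$, expanding both sides gives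
\[
1-\|\sigma(t)\eta\|^2=\frac{1}{2|\Phi|^2}\sum_{g,h\in\Phi}\|\sigma(g)\eta-\sigma(h)\eta\|^2 .
\]
Given $\varepsilon>0$, choose $\eta$ with $\|\sigma(t)\eta\|^2>1-\varepsilon$; then $\|\sigma(g)\eta-\eta\|^2\le2|\Phi|^2\varepsilon$ for $g\in\Phi$. Apply this to an increasing sequence of finite sets $\Phi_j$ with union $G$ and to $\varepsilon_j=|\Phi_j|^{-2}/j$.
\end{proof}

\begin{lemma}\label{lem:coeff}
Let $\sigma,\tau$ be unitary representations of $G$, let $\zeta$ be a cyclic vector for $\sigma$, and let $\zeta_n$ be vectors in the space of $\tau$ with $\langle\tau(g)\zeta_n,\zeta_n\rangle\to\langle\sigma(g)\zeta,\zeta\rangle$ for all $g\in G$. Then $\sigma\prec\tau$.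
\end{lemma}

\begin{proof}
By linearity $\|\tau(r)\zeta_n\|^2=\langle\tau(r^*r)\zeta_n,\zeta_n\rangle\to\|\sigma(r)\zeta\|^2$ for $r\in\mathbb{C}G$. So for $s,t\in\mathbb{C}G$,
\[
\|\sigma(t)\sigma(s)\zeta\|=\lim_n\|\tau(t)\tau(s)\zeta_n\|\le\|\tau(t)\|\lim_n\|\tau(s)\zeta_n\|=\|\tau(t)\|\,\|\sigma(s)\zeta\| ,
\]
and the vectors $\sigma(s)\zeta$ are dense.
\end{proof}

For $x\in\Omega$ let $G_x$ be the stabilizer, and let $\lambda_x$ be the \emph{orbit representation} on $\ell^2(Gx)$, given on the standard basis by $\lambda_x(g)\delta_z=\delta_{gz}$. Under the bijection $gG_x\mapsto gx$ it is the quasi-regular representation $\lambda_{G/G_x}$. The vector $\delta_x$ is cyclic, and $\langle\lambda_x(g)\delta_z,\delta_z\rangle$ is $1$ if $gz=z$ and $0$ otherwise.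

\begin{lemma}\label{lem:orbit}
For every $x\in\Omega$ we have $\lambda_x\prec\pi$.
\end{lemma}

\begin{proof}
Let $\zeta_n=q^{n/2}\chi_{x_{[n]}}\in L^2(\Omega)$. Then $\langle\pi(g)\zeta_n,\zeta_n\rangle$ is $1$ if $g$ fixes the word $x_{[n]}$ and $0$ otherwise. If $gx=x$, then $g$ fixes every prefix of $x$; if $gx\ne x$, then $g$ moves all long prefixes. So Lemma~\ref{lem:coeff} applies with $\zeta=\delta_x$.
\end{proof}

\subsection{The criterion}
A point $y\in\Omega$ is \emph{regular} if every $g\in G$ with $gy=y$ is the identity on a neighborhood of $y$. Regular points exist. Indeed, the fixed point set of $g$ is closed, so its boundary is closed and nowhere dense; $G$ is countable, so by Baire's theorem some $y$ lies on none of these boundaries; and if $g$ fixes such a $y$, then $y$ is an interior point of the fixed point set of $g$.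

\begin{theorem}\label{thm:criterion}
Let $G$ be a countable group of automorphisms of the $q$-ary rooted tree satisfying \textup{(H0)--(H2)}. The following are equivalent:
\begin{itemize}
\item[(1)] $A$ is just-infinite;
\item[(2)] $B$ is simple;
\item[(3)] $1_G\prec\lambda_y$ for some regular point $y\in\Omega$, that is, $\ell^2(Gy)$ has almost invariant vectors;
\item[(4)] $1_G\prec\lambda_x$ for every $x\in\Omega$.
\end{itemize}
\end{theorem}

Recall that a countable group $G$ is \emph{amenable} if it has finite nonempty subsets $\Phi_j$ with $|g\Phi_j\,\triangle\,\Phi_j|/|\Phi_j|\to0$ for all $g\in G$.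

\begin{corollary}\label{cor:sufficient}
Let $G$ satisfy \textup{(H0)--(H2)}. If $\#\{v\in X^N: g|_v\neq\mathrm{id}\}=o(q^N)$ for all $g$ in a generating set, or if $G$ is amenable, then $C^*_\pi(G)$ is just-infinite.
\end{corollary}

\section{The Grigorchuk group satisfies the hypotheses}\label{sec:grig}

Let $q=2$. The rules \eqref{eq:gens} make sense for all finite words and all sequences in $\Omega$. The generators $b,c,d$ fix the first letter, their sections at $1$ follow the cycle $b\to c\to d\to b$, and their sections at $0$ are $a,a,\mathrm{id}$. So $s\in\{b,c,d\}$ fixes $1^\infty=111\dots$ and acts trivially on $1^n0\Omega$ exactly when $s|_{1^n}=d$: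
\begin{equation}\label{eq:explicit}
s(1^n0w)=1^n0\,a^{\varepsilon_s(n)}(w),
\end{equation}
where $\varepsilon_b(n),\varepsilon_c(n),\varepsilon_d(n)$ vanish for $n\equiv2,1,0\pmod 3$ respectively and equal $1$ otherwise. Since $a^2=\mathrm{id}$, all four generators are involutions, and in particular tree automorphisms. Since $\varepsilon_b(n)+\varepsilon_c(n)+\varepsilon_d(n)=2$ for every $n$, the product of two distinct elements of $\{b,c,d\}$ is the third.

Each generator changes at most one digit, so the countable set of sequences with a tail of $1$s is invariant. Binary expansion identifies its complement $\Omega_0$ with $[0,1)$ and $\mu$ with Lebesgue measure. As $\Omega_0$ is dense and conull, the group and the representation of Section~\ref{sec:intro} are those defined by the action on $\Omega$.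

If $g$ fixes the letters $0$ and $1$, write $g=(g|_0,g|_1)$. Such pairs multiply coordinatewise, and conjugation by $a$ exchanges the coordinates. Thus
\begin{equation}\label{eq:pairs}
b=(a,c),\quad c=(a,d),\quad d=(\mathrm{id},b),\quad aba=(c,a),\quad aca=(d,a),\quad ada=(b,\mathrm{id}).
\end{equation}

\begin{lemma}\label{lem:H01}
The group $\mathcal{G}$ satisfies \textup{(H0)} and \textup{(H1)}. For each generator $s$ and each $N\ge1$, at most two words $v\in X^N$ have $s|_v\ne\mathrm{id}$.
\end{lemma}

\begin{proof}
The sections of $a$ at both letters are trivial, so $a|_v=\mathrm{id}$ for $|v|\ge1$. For $s\in\{b,c,d\}$ we have $s|_{1^N}\in\{b,c,d\}$ and $s|_{1^{N-1}0}\in\{a,\mathrm{id}\}$. Any other word of length $N$ has the form $1^n0v'$ with $|v'|\ge1$, and there the section is $a|_{v'}$ or $\mathrm{id}|_{v'}$, which is trivial. This proves the last claim and (H0) for generators. Every element is a product of generators, so (H0) follows from \eqref{eq:sections}.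

We prove (H1) by induction on $n=|u|=|v|$; for $n=0$ take $g=h$. Let $n=1$. The set of $h\in\mathcal{G}$ for which some $g\in\mathcal{G}$ satisfies $g(0w)=0h(w)$ is a subgroup. By \eqref{eq:pairs} it contains $a,c,d,b$, by means of $g=b,aba,aca,ada$, so it is $\mathcal{G}$. If $g(0w)=0h(w)$, then $ag$, $ga$ and $aga$ handle the other three pairs of letters $u,v$. For $n>1$ write $u=u_1u'$ and $v=v_1v'$ with letters $u_1,v_1$. By induction there is $g'\in\mathcal{G}$ with $g'(v'w)=u'h(w)$, and by the case $n=1$ there is $g\in\mathcal{G}$ with $g(v_1z)=u_1g'(z)$. Then $g(vw)=u\,h(w)$.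
\end{proof}

For (H2) we need an element of $\mathcal{G}$ that is trivial on one half of $\Omega$ and whose other section has a normal closure of finite index. The element $(ab)^2$ serves, because it reproduces itself in this way.

\begin{lemma}\label{lem:H2}
Let $K$ be the normal closure of $(ab)^2$ in $\mathcal{G}$. Then $[\mathcal{G}:K]\le16$, and $v*k\in K$ for all $k\in K$ and all finite words $v$. In particular \textup{(H2)} holds.
\end{lemma}

\begin{proof}
By \eqref{eq:pairs}, $(ad)^2=(ada)d=(b,\mathrm{id})(\mathrm{id},b)=(b,b)$, so $(ad)^4=\mathrm{id}$. Every element of $\langle a,d\rangle$ has the form $(ad)^i$ or $(ad)^ia$, so this subgroup has at most $8$ elements. In $\mathcal{G}/K$ the image of $b$ commutes with that of $a$, because $abab\in K$ and $a,b$ are involutions, and it commutes with that of $d$, because $bd=c=db$. Since $\mathcal{G}=\langle a,b,d\rangle$, every coset of $K$ has the form $gb^iK$ with $g\in\langle a,d\rangle$ and $i\in\{0,1\}$. So the index is at most $8\cdot2$.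

Next, $abad=(c,a)(\mathrm{id},b)=(c,ab)$, so
\begin{equation}\label{eq:abad}
(abad)^2=(\mathrm{id},(ab)^2).
\end{equation}
Modulo $K$ we have $aba\equiv b$, so $abad\equiv bd=c$ and $(abad)^2\equiv\mathrm{id}$. Thus $(\mathrm{id},(ab)^2)\in K$. Given $h\in\mathcal{G}$, (H1) provides $g=(g|_0,h)\in\mathcal{G}$, and conjugation by $g$ gives $(\mathrm{id},h(ab)^2h^{-1})\in K$. The conjugates of $(ab)^2$ generate $K$, so $(\mathrm{id},k)\in K$ for all $k\in K$, and conjugation by $a$ gives $(k,\mathrm{id})\in K$. This is the claim for $|v|=1$. For longer words use induction and $(iv)*k=i*(v*k)$ for a letter $i$.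
\end{proof}

\begin{example}[regular points and an orbit]\label{ex:orbit}
Every $y\in\Omega_0$ is regular. Indeed, by the proof of Lemma~\ref{lem:H01} a generator has trivial sections at all long prefixes of any point other than $1^\infty$. Since $\Omega_0$ is invariant, \eqref{eq:sections} shows that every $g\in\mathcal{G}$ has $g|_{y_{[n]}}=\mathrm{id}$ for large $n$; if $gy=y$, then $g$ is the identity on $y_{[n]}\Omega$. The point $1^\infty$ is not regular: $d$ fixes it and moves the points of $1^n0\Omega$ when $3\nmid n$.

The orbit of $0^\infty$ consists of the sequences with a tail of $0$s, that is, of the dyadic rationals in $[0,1)$: generators change at most one digit, and (H1) reaches every $u0^\infty$. It is exhausted by the sets $F_N=\{u0^\infty:u\in X^N\}=\{j2^{-N}:0\le j<2^N\}$. A generator $s$ maps $u0^\infty$ into $F_N$ whenever $s|_u=\mathrm{id}$, so only $1^N0^\infty$ and $1^{N-1}0^\infty$ can leave $F_N$. Figure~\ref{fig:orbit} shows $F_3$, computed from \eqref{eq:explicit}.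
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.3cm]
\draw (0,0) -- node[above]{$a$} (1,0) -- node[above]{$b,c$} (2,0) -- node[above]{$a$} (3,0) -- node[above]{$b,d$} (4,0) -- node[above]{$a$} (5,0) -- node[above]{$b,c$} (6,0) -- node[above]{$a$} (7,0);
\draw[dashed] (-1,0) -- node[above]{$b,c$} (0,0) (7,0) -- node[above]{$c,d$} (8,0);
\fill (0,0) circle (1.6pt) node[below]{$111$} (1,0) circle (1.6pt) node[below]{$011$} (2,0) circle (1.6pt) node[below]{$001$} (3,0) circle (1.6pt) node[below]{$101$} (4,0) circle (1.6pt) node[below]{$100$} (5,0) circle (1.6pt) node[below]{$000$} (6,0) circle (1.6pt) node[below]{$010$} (7,0) circle (1.6pt) node[below]{$110$};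
\draw[fill=white] (-1,0) circle (1.6pt) node[below]{$11101$} (8,0) circle (1.6pt) node[below]{$1101$};
\end{tikzpicture}
\caption{Part of the orbit of $000\dots$ under the Grigorchuk group. A vertex $u$ stands for the sequence $u000\dots$, and an edge is labeled by the generators that exchange its ends; a generator that labels no edge at a black vertex fixes it. The eight black vertices are the points $j/8$. Only the two extreme ones can be moved out of this set (dashed edges).}\label{fig:orbit}
\end{figure}

\section{Matrix algebras over $A$ and the ideals $I_n$}\label{sec:matrix}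

In this section $G$ satisfies (H0)--(H2). Self-similarity of the group has an operator form: $L^2(\Omega)$ is the direct sum of $q^n$ copies of itself, one for each cylinder of level $n$. For $v\in X^n$ define $S_v$ on $L^2(\Omega)$ by $(S_v\xi)(vw)=q^{n/2}\xi(w)$ and $S_v\xi=0$ off $v\Omega$. Then $S_v$ is an isometry, $S_uS_v=S_{uv}$, $S_vS_v^*=\chi_v$, $S_u^*S_v=0$ for distinct words of the same length, and $\sum_{v\in X^n}S_vS_v^*=1$. Both $\pi(g)S_v\xi$ and $S_{g(v)}\pi(g|_v)\xi$ vanish off $g(v)\Omega$ and take the value $q^{n/2}\xi(w)$ at the point $g(vw)=g(v)\,g|_v(w)$. Hence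
\begin{equation}\label{eq:rec}
\pi(g)S_v=S_{g(v)}\pi(g|_v),\qquad \pi(g)=\sum_{v\in X^n}S_{g(v)}\pi(g|_v)S_v^* .
\end{equation}
The map $T\mapsto(S_u^*TS_v)_{u,v\in X^n}$ is a $*$-isomorphism from the bounded operators on $L^2(\Omega)$ onto the $q^n\times q^n$ matrices of such operators. For a $C^*$-algebra $D$ on $L^2(\Omega)$ it carries
\[
M^{(n)}(D)=\operatorname{span}\{S_uTS_v^*:T\in D,\ u,v\in X^n\}
\]
onto $M_{q^n}(D)$, so $M^{(n)}(D)$ is a $C^*$-algebra. Put $B_n=M^{(n)}(A)$; it contains $1$, and the operators $S_u\pi(h)S_v^*$ span a dense subspace of it.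

\begin{lemma}\label{lem:tower}
We have $A=B_0\subset B_1\subset B_2\subset\cdots$, and $B$ is the closure of $\bigcup_nB_n$.
\end{lemma}

\begin{proof}
For $u,v\in X^n$, formula \eqref{eq:rec} at level one gives $S_u\pi(h)S_v^*=\sum_{i\in X}S_{u\,h(i)}\pi(h|_i)S_{vi}^*$, which lies in $B_{n+1}$ by (H0). So $B_n\subset B_{n+1}$. By \eqref{eq:rec} and (H0), $\pi(g)\chi_v=S_{g(v)}\pi(g|_v)S_v^*\in B_{|v|}$, so $\mathfrak{B}\subset\bigcup_nB_n$. Conversely, given $u,v\in X^n$ and $h\in G$, the element $g$ of (H1) has $g(v)=u$ and $g|_v=h$, so $S_u\pi(h)S_v^*=\pi(g)\chi_v\in B$. Hence $B_n\subset B$.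
\end{proof}

Let $I$ be the ideal of $A$ generated by $\{\pi(k)-1:k\in K\}$, and put $I_n=M^{(n)}(I)$. The image of $\pi(g)$ in $A/I$ depends only on the coset $gK$. These images span a dense subspace of dimension at most $[G:K]$, which is closed, so $\dim A/I\le[G:K]$. The following example contains the whole mechanism of this section.

\begin{example}[the first level of $\mathcal{G}$]\label{ex:level1}
In terms of $2\times2$ matrices, \eqref{eq:rec} reads
\[
\pi(a)=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad
\pi(b)=\begin{pmatrix}\pi(a)&0\\0&\pi(c)\end{pmatrix},\quad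
\pi(c)=\begin{pmatrix}\pi(a)&0\\0&\pi(d)\end{pmatrix},\quad
\pi(d)=\begin{pmatrix}1&0\\0&\pi(b)\end{pmatrix}.
\]
Let $J$ be the ideal of $A$ generated by $j=1-\pi(a)$, and let $e_{il}=S_iS_l^*$ be the matrix units. The upper left entry of $j$ is $1$, so
\[
1=e_{00}\,j\,e_{00}+e_{10}\,j\,e_{01},
\]
and $j$ generates all of $B_1=M_2(A)$. This says nothing yet about $J$, because the matrix units are not in $A$: elements of $A$ map constants to constants, and $e_{00}=\chi_0$ does not. In fact $J\ne A$, since the trivial character kills $j$.

Here branching enters. By \eqref{eq:abad}, the matrix $\operatorname{diag}(0,x)$ with $x=\pi((ab)^2)-1$ equals $\pi((abad)^2)-1$ and so lies in $A$. Multiplying it by group elements moves the entry to any position and multiplies it by group elements; for instance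
\[
\pi(a)\begin{pmatrix}0&0\\0&x\end{pmatrix}=\begin{pmatrix}0&x\\0&0\end{pmatrix},\qquad
\pi(b)\begin{pmatrix}0&0\\0&x\end{pmatrix}=\begin{pmatrix}0&0\\0&\pi(c)x\end{pmatrix}.
\]
In this way one obtains $I_1=M_2(I)\subset A$ (Lemma~\ref{lem:In}). For $s,s'\in I_1$ the products $se_{i0}$ and $e_{0i}s'$ lie in $I_1$, hence in $A$, and
\[
ss'=(se_{00})\,j\,(e_{00}s')+(se_{10})\,j\,(e_{01}s')\in J .
\]
By (F3), $I_1\subset J$. For $j=1-\pi(d)$ the first level shows no scalar entry, but $d(100w)=101w$ gives $S_{100}^*\,j\,S_{100}=1$, and the same computation at level three yields $I_3\subset J$. For an arbitrary ideal $J$ we have no explicit element at hand, and simplicity of $B$ will supply the decomposition of $1$.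
\end{example}

\begin{lemma}\label{lem:In}
For every $n$ we have $I_n\subset A$. Moreover $I_n$ is an ideal of $B_n$ and of $A$, and $\dim A/I_n\le q^{2n}[G:K]$.
\end{lemma}

\begin{proof}
In matrix form $I_n=M_{q^n}(I)$ is an ideal of $B_n=M_{q^n}(A)$ with quotient $M_{q^n}(A/I)$, of dimension at most $q^{2n}[G:K]$. Once $I_n\subset A$ is known, $I_n$ is also an ideal of $A\subset B_n$, and $A/I_n$ embeds in $B_n/I_n$.

Let $k\in K$ and $v\in X^n$. By (H2), $v*k\in G$. It fixes all words of length $n$, its section at $v$ is $k$, and its other sections are trivial, so \eqref{eq:rec} gives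
\begin{equation}\label{eq:corner}
S_v(\pi(k)-1)S_v^*=\pi(v*k)-1\in A .
\end{equation}
Let $g,h\in G$ and $u,w\in X^n$. By (H1) there are $g',h'\in G$ with $g'(v)=u$, $g'|_v=g$, $h'(w)=v$, $h'|_w=h$. The first formula in \eqref{eq:rec} gives $\pi(g')S_v=S_u\pi(g)$, and multiplying the second by $S_v^*$ on the left gives $S_v^*\pi(h')=\pi(h)S_w^*$. Therefore
\begin{equation}\label{eq:move}
S_u\,\pi(g)(\pi(k)-1)\pi(h)\,S_w^*=\pi(g')\bigl(\pi(v*k)-1\bigr)\pi(h')\in A .
\end{equation}
The elements $\pi(g)(\pi(k)-1)\pi(h)$ span a dense subspace of $I$ and $A$ is closed, so $S_uIS_w^*\subset A$.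
\end{proof}

\begin{proposition}\label{prop:sandwich}
If $B$ is simple, then every nonzero ideal $J$ of $A$ contains $I_n$ for some $n$, and so $\dim A/J\le q^{2n}[G:K]$.
\end{proposition}

\begin{proof}
Let $J_n$ be the span of the products $xjy$ with $x,y\in B_n$ and $j\in J$. It is an algebraic ideal of $B_n$ containing $J$, and $J_n\subset J_{n+1}$. The closure of $\bigcup_nJ_n$ is invariant under left and right multiplication by $\bigcup_nB_n$, hence by $B$ (Lemma~\ref{lem:tower}). It is a nonzero ideal of $B$, so it contains $1$. Choose $n$ and $t\in J_n$ with $\|1-t\|<1$. The Neumann series shows that $t$ is invertible in $B_n$, so $1=t^{-1}t\in J_n$, say $1=\sum_ix_ij_iy_i$. For $s,s'\in I_n$, Lemma~\ref{lem:In} gives $sx_i,\,y_is'\in I_n\subset A$, so $ss'=\sum_i(sx_i)j_i(y_is')\in J$. By (F3), $I_n\subset J$.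
\end{proof}

\section{Simplicity of $B$}\label{sec:simple}

In this section we use only that $G$ is countable and level-transitive. A proper ideal $L$ of $B$ is given abstractly, and we need a concrete representation whose kernel contains it. We first show that $L$ misses $C(\Omega)$, so that point evaluations survive in $B/L$. At a regular point the evaluation determines a state on all of $B$, and its GNS representation, which no longer depends on $L$, acts on $\ell^2$ of the orbit. Almost invariant vectors then show that this representation is faithful.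

\begin{lemma}\label{lem:minimal}
Let $L\neq B$ be an ideal of $B$ and $\theta\colon B\to B/L$ the quotient map.
\begin{itemize}
\item[(a)] $\theta$ is injective on $C(\Omega)$.
\item[(b)] $\theta(A)$ is infinite-dimensional. In particular ($L=0$) $A$ is infinite-dimensional.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose that $0\ne f\in L\cap C(\Omega)$, and let $U=\{f\ne0\}$. Every orbit is dense and so meets $U$; hence the open sets $gU$ cover $\Omega$, and by compactness finitely many, $g_1U,\dots,g_rU$, do. By \eqref{eq:cov}, $\sum_i\pi(g_i)f^*f\pi(g_i)^*=\sum_i|f\circ g_i^{-1}|^2$ is a strictly positive continuous function in $L$. It is invertible, so $L=B$, a contradiction.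

(b) Fix $v\in X^m$, and for each $u\in X^m$ choose $g_u\in G$ with $g_u(v)=u$. Suppose that $\sum_uc_u\theta(\pi(g_u))=0$. By \eqref{eq:cov}, $\chi_{u'}\pi(g_u)\chi_v=\chi_{u'}\chi_u\pi(g_u)$ is $0$ for $u\ne u'$ and $\pi(g_u)\chi_v$ for $u=u'$. Multiplying the relation by $\theta(\chi_{u'})$ on the left and $\theta(\chi_v)$ on the right gives $c_{u'}\theta(\pi(g_{u'}))\theta(\chi_v)=0$. Here $\theta(\pi(g_{u'}))$ is invertible and $\theta(\chi_v)\ne0$ by (a), so $c_{u'}=0$. Thus $\dim\theta(A)\ge q^m$ for all $m$.
\end{proof}

\begin{proposition}\label{prop:state}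
Let $y\in\Omega$ be regular. There is exactly one state $\varphi_y$ of $B$ with $\varphi_y(f)=f(y)$ for $f\in C(\Omega)$, and $\varphi_y(\pi(g))$ is $1$ if $gy=y$ and $0$ otherwise. There is a representation $\rho_y$ of $B$ on $\ell^2(Gy)$ with
\begin{equation}\label{eq:rho}
\rho_y(\pi(g))\delta_z=\delta_{gz},\qquad\rho_y(f)\delta_z=f(z)\delta_z ,
\end{equation}
and every ideal $L\ne B$ is contained in $\ker\rho_y$.
\end{proposition}

\begin{proof}
\emph{Uniqueness.} Let $\varphi$ be a state with $\varphi(f)=f(y)$ on $C(\Omega)$. For $f\in C(\Omega)$ the function $f_0=f-f(y)$ has $\varphi(f_0^*f_0)=|f_0(y)|^2=0$, so the inequality in (F2) gives $\varphi(Tf_0)=\varphi(f_0T)=0$, that is,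
\begin{equation}\label{eq:mult}
\varphi(Tf)=\varphi(T)f(y)=\varphi(fT)\qquad(T\in B,\ f\in C(\Omega)).
\end{equation}
If $gy\ne y$, choose a prefix $v$ of $y$ with $g(v)\ne v$. Then $\chi_v\pi(g)\chi_v=\chi_v\chi_{g(v)}\pi(g)=0$, and \eqref{eq:mult} gives $\varphi(\pi(g))=\varphi(\chi_v\pi(g)\chi_v)=0$. If $gy=y$, regularity gives a prefix $v$ of $y$ such that $g$ is the identity on $v\Omega$. Then $\pi(g)\chi_v=\chi_v$, and $\varphi(\pi(g))=\varphi(\pi(g)\chi_v)=\varphi(\chi_v)=1$. By \eqref{eq:mult} the values $\varphi(\pi(g)\chi_w)$ are now determined, and $\mathfrak{B}$ is dense in $B$.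

\emph{Existence, and vanishing on ideals.} Let $L\ne B$ be an ideal, possibly $0$, with quotient map $\theta$. By Lemma~\ref{lem:minimal}(a), $\theta$ maps $C(\Omega)$ isomorphically onto a unital $C^*$-subalgebra of $B/L$, so $\theta(f)\mapsto f(y)$ is a state of it. Extend it to $B/L$ by (F2) and compose with $\theta$. The result is a state of $B$ that extends evaluation at $y$ and vanishes on $L$. So $\varphi_y$ exists, and by uniqueness it vanishes on every ideal $L\neq B$.

\emph{The representation.} Let $(\rho,H,\xi_0)$ be the GNS triple of $\varphi_y$. For $T\in L$ and $S\in B$ we have $S^*T^*TS\in L$, so $\|\rho(T)\rho(S)\xi_0\|^2=0$; hence $\rho(L)=0$. With $f_0$ as above, $\|\rho(f_0)\xi_0\|^2=0$, so $\rho(f)\xi_0=f(y)\xi_0$. The inner product $\langle\rho(\pi(g))\xi_0,\rho(\pi(h))\xi_0\rangle=\varphi_y(\pi(h^{-1}g))$ is $1$ if $gy=hy$ and $0$ otherwise. Unit vectors with inner product $1$ are equal, so $\delta_{gy}:=\rho(\pi(g))\xi_0$ is well defined and $\{\delta_z\}_{z\in Gy}$ is orthonormal. Since $\rho(\pi(g)\chi_v)\xi_0=\chi_v(y)\delta_{gy}$ and $\rho(\mathfrak{B})\xi_0$ is dense, it is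 a basis, and $H=\ell^2(Gy)$. The first formula in \eqref{eq:rho} holds by definition, and \eqref{eq:cov} gives $\rho(f)\delta_{gy}=\rho(\pi(g))\rho(f\circ g)\xi_0=f(gy)\delta_{gy}$.
\end{proof}

\begin{remark}
Regularity cannot be dropped from the uniqueness statement. For $\mathcal{G}$, the regular points $y_n=1^n0^\infty$ converge to $1^\infty$, and by \eqref{eq:explicit} $\varphi_{y_n}(\pi(d))$ is $1$ if $3\mid n$ and $0$ otherwise. Weak* cluster points of $(\varphi_{y_{3n}})$ and of $(\varphi_{y_{3n+1}})$ both extend evaluation at $1^\infty$, and they differ at $\pi(d)$.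
\end{remark}

It remains to bound the norm of $T\in B$ on $L^2(\Omega)$ by the norm of $\rho_y(T)$, although the measure $\mu$ does not see the countable set $Gy$. For $\mathcal{G}$ and $y=0^\infty$ there is a natural device: sample a step function $\xi\in E_m$ at the points of $F_N$, with weight $2^{-N/2}$. For $N\ge m$ this preserves norms, since $F_N$ has exactly one point in each cylinder of level $N$, and it nearly commutes with the group, since $F_N$ is nearly invariant. The sample is $\rho_y(\xi)\eta_N$, where $\eta_N$ is the normalized indicator function of $F_N$. In general any almost invariant vectors can take the place of $\eta_N$, because level-transitivity forces them to equidistribute over cylinders.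

\begin{proposition}\label{prop:faithful}
Let $\rho$ be a representation of $B$ with $1_G\prec\rho\circ\pi$. Then $\rho$ is faithful.
\end{proposition}

\begin{proof}
In this proof a function $\zeta\in E_m$ is a vector of $L^2(\Omega)$, and $M_\zeta\in B$ is the multiplication operator. Let $\eta_j$ be almost invariant vectors for $\rho\circ\pi$ (Lemma~\ref{lem:almostinv}).

\emph{Equidistribution.} For $v\in X^m$ and $g\in G$, \eqref{eq:cov} gives $\|\rho(M_{\chi_{g(v)}})\eta_j\|=\|\rho(M_{\chi_v})\rho(\pi(g^{-1}))\eta_j\|$, which differs from $\|\rho(M_{\chi_v})\eta_j\|$ by at most $\|\rho(\pi(g^{-1}))\eta_j-\eta_j\|\to0$. By level-transitivity, the differences between the $q^m$ numbers $\|\rho(M_{\chi_v})\eta_j\|^2$, $v\in X^m$, tend to $0$. Their sum is $1$, since the $\rho(M_{\chi_v})$ are orthogonal projections with sum $1$. So each tends to $q^{-m}$, and for $\zeta=\sum_{v\in X^m}\zeta_v\chi_v$,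
\begin{equation}\label{eq:equi}
\|\rho(M_\zeta)\eta_j\|^2=\sum_v|\zeta_v|^2\|\rho(M_{\chi_v})\eta_j\|^2\longrightarrow\|\zeta\|^2_{L^2}.
\end{equation}

\emph{Approximate intertwining.} Let $T=\sum_ic_i\pi(g_i)M_{\chi_{v_i}}\in\mathfrak{B}$ and $\xi\in E_m$ with $m\ge\max_i|v_i|$. Put $\xi_i=(\chi_{v_i}\xi)\circ g_i^{-1}\in E_m$. Then $T\xi=\sum_ic_i\xi_i\in E_m$, and $\pi(g_i)M_{\chi_{v_i}}M_\xi=M_{\xi_i}\pi(g_i)$ by \eqref{eq:cov}. Hence
\[
\rho(T)\rho(M_\xi)\eta_j-\rho(M_{T\xi})\eta_j=\sum_ic_i\,\rho(M_{\xi_i})\bigl(\rho(\pi(g_i))\eta_j-\eta_j\bigr)\longrightarrow0 .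
\]
Applying \eqref{eq:equi} to $T\xi$ and to $\xi$, we get
\[
\|T\xi\|=\lim_j\|\rho(M_{T\xi})\eta_j\|=\lim_j\|\rho(T)\rho(M_\xi)\eta_j\|\le\|\rho(T)\|\,\|\xi\| .
\]
Such $\xi$ are dense in $L^2(\Omega)$, so $\|T\|\le\|\rho(T)\|$ for $T\in\mathfrak{B}$. Both sides are continuous in $T$, so the inequality holds on $B$, and $\ker\rho=0$.
\end{proof}

\section{Proofs of the criterion and of the main theorem}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
(2)$\Rightarrow$(1). This is Lemma~\ref{lem:minimal}(b) together with Proposition~\ref{prop:sandwich}.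

(1)$\Rightarrow$(3). Let $y$ be regular. By \eqref{eq:rho}, $\rho_y\circ\pi=\lambda_y$. The ideal $\ker\rho_y$ of $B$ is proper, so $\rho_y(A)$ is infinite-dimensional by Lemma~\ref{lem:minimal}(b). Since $A$ is just-infinite, $\rho_y$ is injective on $A$, hence isometric. Therefore $\|\lambda_y(t)\|=\|\pi(t)\|$ for $t\in\mathbb{C}G$, and $1_G\prec\pi\prec\lambda_y$.

(3)$\Rightarrow$(2). By Proposition~\ref{prop:faithful}, $\rho_y$ is faithful, and by Proposition~\ref{prop:state} every ideal $L\ne B$ lies in $\ker\rho_y=0$.

(3)$\Rightarrow$(4). Let $y$ be as in (3) and $x\in\Omega$. The orbit $Gx$ is dense, so there are $z_n\in Gx$ with $z_n\to y$. If $gy=y$, then $g$ is the identity near $y$, so $gz_n=z_n$ for large $n$. If $gy\ne y$, then $gz_n\ne z_n$ for large $n$ by continuity. Thus $\langle\lambda_x(g)\delta_{z_n},\delta_{z_n}\rangle\to\langle\lambda_y(g)\delta_y,\delta_y\rangle$ for all $g$, and Lemma~\ref{lem:coeff} gives $1_G\prec\lambda_y\prec\lambda_x$.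

(4)$\Rightarrow$(3). Regular points exist.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sufficient}]
Let $y=y_1y_2\cdots$ be regular. We verify condition (3) of Theorem~\ref{thm:criterion}.

In the first case let $F_N=\{u\,y_{N+1}y_{N+2}\cdots:u\in X^N\}$. Then $|F_N|=q^N$, and $F_N\subset Gy$ by (H1) with $h=\mathrm{id}$. If $g|_u=\mathrm{id}$, then $g$ maps $u\,y_{N+1}y_{N+2}\cdots$ to $g(u)\,y_{N+1}y_{N+2}\cdots\in F_N$. So for a generator $g$ we have $|gF_N\setminus F_N|=o(q^N)$, and $|gF_N\,\triangle\,F_N|=2|gF_N\setminus F_N|$ because $|gF_N|=|F_N|$. The relations $|g^{-1}F\,\triangle\,F|=|F\,\triangle\,gF|$ and $|ghF\,\triangle\,F|\le|hF\,\triangle\,F|+|gF\,\triangle\,F|$ extend the estimate $|gF_N\,\triangle\,F_N|=o(q^N)$ to all $g\in G$. The unit vectors $\eta_N=q^{-N/2}\sum_{z\in F_N}\delta_z$ satisfy $\|\lambda_y(g)\eta_N-\eta_N\|^2=q^{-N}|gF_N\,\triangle\,F_N|\to0$.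

If $G$ is amenable, with sets $\Phi_j$ as in the definition, let $p_j(z)=\#\{h\in\Phi_j:hy=z\}/|\Phi_j|$ for $z\in Gy$. Then $\sum_zp_j(z)=1$ and $p_j(g^{-1}z)=\#\{h\in g\Phi_j:hy=z\}/|\Phi_j|$. The unit vectors $\eta_j=\sqrt{p_j}$ are almost invariant, since $|\sqrt{\alpha}-\sqrt{\beta}|^2\le|\alpha-\beta|$ gives
\[
\|\lambda_y(g)\eta_j-\eta_j\|^2\le\sum_z|p_j(g^{-1}z)-p_j(z)|\le\frac{|g\Phi_j\,\triangle\,\Phi_j|}{|\Phi_j|}\longrightarrow0 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The group $\mathcal{G}$ is finitely generated, hence countable. By Lemmas~\ref{lem:H01} and~\ref{lem:H2} it satisfies (H0)--(H2), and each generator has at most $2=o(2^N)$ nontrivial sections at level $N$. Corollary~\ref{cor:sufficient} applies.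
\end{proof}

The implications (1)$\Rightarrow$(3)$\Rightarrow$(2) and (3)$\Leftrightarrow$(4) used only that $G$ is countable and level-transitive. The full hypotheses enter through Section~\ref{sec:matrix}, that is, in (2)$\Rightarrow$(1): (H0) gives $A\subset B_n$, (H1) gives $B_n\subset B$ and \eqref{eq:move}, and (H2) gives \eqref{eq:corner}. If (3) fails, the proof of (1)$\Rightarrow$(3) names an ideal of infinite codimension: $A\cap\ker\rho_y$ is then nonzero. The next example shows that (H2) cannot be omitted.

\begin{example}[the adding machine]\label{ex:odometer}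
Let $q=2$ and $G=\langle\tau\rangle$ with $\tau(0w)=1w$, $\tau(1w)=0\tau(w)$. Read $x_1x_2\cdots$ as the $2$-adic integer $\sum_ix_i2^{i-1}$ and a word of length $n$ as an integer in $[0,2^n)$. Then $\tau$ adds $1$, and $\tau^j(vw)=u\,\tau^k(w)$ for $u,v\in X^n$ whenever $v+j=u+2^nk$. Solving for $(u,k)$ gives (H0), and solving for $j$ gives (H1). The action is free, so $G\cong\mathbb{Z}$ and (H2) fails: a subgroup of finite index contains some $k\ne\mathrm{id}$, and $0*k\neq\mathrm{id}$ has fixed points. Only the word $1^N$ has $\tau|_v\ne\mathrm{id}$ at level $N$, so the vectors $\eta_N$ above give (3), and (2) and (4) follow. But $A$ is commutative and infinite-dimensional, so $A\cong C(Y)$ with $Y$ infinite, and (1) fails by Section~\ref{sec:intro}.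
\end{example}

\section{Ideals and representations of $A$}\label{sec:structure}

The ideals $I_n$ were defined through matrices. We now describe them in terms of the group and derive the representation theory of $A$. Irreducibility of the orbit representations rests on the following lemma.

\begin{lemma}\label{lem:irred}
Let $H$ be a subgroup of a group $G$ such that every $H$-orbit on $G/H$ other than the base point $\{H\}$ is infinite. Then $\lambda_{G/H}$ is irreducible.
\end{lemma}

\begin{proof}
Let $T$ be a bounded operator commuting with $\lambda_{G/H}$. The vector $\delta_H$ is $H$-invariant, so $T\delta_H\in\ell^2(G/H)$ is $H$-invariant. It is constant on $H$-orbits and square-summable, so it vanishes on the infinite ones. Hence $T\delta_H=\alpha\delta_H$ for a scalar $\alpha$, and $T\delta_{gH}=\lambda_{G/H}(g)T\delta_H=\alpha\delta_{gH}$ for all $g$, so $T=\alpha$. Apply this to the projection onto a closed invariant subspace.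
\end{proof}

\begin{theorem}\label{thm:structure}
Let $G$ satisfy \textup{(H0)--(H2)} and the equivalent conditions of Theorem~\ref{thm:criterion}; for example, $G=\mathcal{G}$. Let $R_n=\prod_{v\in X^n}v*K$. It is a normal subgroup of finite index in $G$, and the following hold.
\begin{itemize}
\item[(1)] Every nonzero ideal of $A$ contains some $I_n$, and $I_n$ is the ideal of $A$ generated by $\{\pi(r)-1:r\in R_n\}$.
\item[(2)] Every infinite-dimensional irreducible representation of $A$ is faithful and extends uniquely to a representation of the simple algebra $B$ on the same space.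
\item[(3)] If a unitary representation $\sigma$ of $G$ satisfies $\sigma\prec\pi$, then either $\sigma$ is weakly equivalent to $\pi$, or $\sigma$ factors through a finite group $G/R_n$. In particular $\lambda_x$ is weakly equivalent to $\pi$ for every $x\in\Omega$.
\item[(4)] For every $y\in\Omega$, $\lambda_y$ defines a faithful infinite-dimensional irreducible representation of $A$. So $A$ is primitive. It is also residually finite-dimensional.
\end{itemize}
\end{theorem}

\begin{proof}
\emph{The group $R_n$.} The groups $v*K$, $v\in X^n$, lie in $G$ by (H2) and commute, since they act on disjoint cylinders; so $R_n$ is a subgroup. Evaluating on $g(v)\Omega$ and on its complement gives $g\,(v*k)\,g^{-1}=g(v)*\bigl(g|_v\,k\,(g|_v)^{-1}\bigr)$, so $R_n$ is normal by (H0) and normality of $K$. The subgroup $\mathrm{St}(n)$ of elements fixing all words of length $n$ has finite index in $G$. By (H0) and \eqref{eq:sections}, $g\mapsto(g|_v)_{v\in X^n}$ is an injective homomorphism $\mathrm{St}(n)\to G^{q^n}$, and it maps $R_n$ onto $K^{q^n}$. Hence $[\mathrm{St}(n):R_n]\le[G:K]^{q^n}$.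

(1) The first claim is Proposition~\ref{prop:sandwich}. Let $I_n'$ be the ideal generated by the $\pi(r)-1$. By \eqref{eq:move}, a set with dense span in $I_n$ lies in $I_n'$, so $I_n\subset I_n'$. Conversely, $\pi(v*k)-1\in I_n$ by \eqref{eq:corner}. Every $r\in R_n$ is a product of such $v*k$, and $\pi(rs)-1=\pi(r)(\pi(s)-1)+(\pi(r)-1)$, so $\pi(r)-1\in I_n$.

(2) Let $\rho$ be such a representation, on $H$. We cannot extend $\rho$ from $A$ to $B_n$ directly, but $I_n$ is an ideal of both. If $\rho(I_n)=0$, then $\rho(A)$ is finite-dimensional by Lemma~\ref{lem:In}, and so is $H$, the closure of $\rho(A)\zeta$ for any $\zeta\ne0$. Hence $\rho(I_n)\ne0$. The closed span of $\rho(I_n)H$ is a nonzero $\rho(A)$-invariant subspace, so it is $H$. By (F4), $\rho|_{I_n}$ extends uniquely to a representation $\rho_n$ of $B_n$. Both $\rho_n|_A$ and $\rho$ extend $\rho|_{I_n}$ to $A$, so they agree. Then $\rho_{n+1}|_{B_n}$ agrees with $\rho$ on $I_n\subset A$, so it equals $\rho_n$. The $\rho_n$ are contractive and compatible, so by Lemma~\ref{lem:tower} they define a representation of $B$ extending $\rho$. Any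 extension of $\rho$ to $B$ restricts to $\rho_n$ on $B_n$, which gives uniqueness. The kernel of the extension is a proper ideal of the simple algebra $B$, so the extension, and with it $\rho$, is faithful.

(3) The representation $\sigma$ defines a representation of $A$. If this is faithful, it is isometric, and $\sigma$ is weakly equivalent to $\pi$. Otherwise its kernel contains some $I_n$, so $\sigma(r)=1$ for $r\in R_n$ by (1). For $x\in\Omega$ we have $\lambda_x\prec\pi$ by Lemma~\ref{lem:orbit}. If $\lambda_x$ were trivial on $R_n$, then $R_n\subset G_x$ and the orbit $Gx$ would be finite, which it is not. So $\lambda_x$ is weakly equivalent to $\pi$.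

(4) By (3), $\lambda_y$ defines an isometric, hence faithful, representation of $A$, and $\ell^2(Gy)$ is infinite-dimensional. By Lemma~\ref{lem:irred}, with $G/G_y$ identified with $Gy$, it suffices to show that $G_yz$ is infinite for each $z\in Gy$ with $z\ne y$. Choose $m$ with $z_{[m]}\ne y_{[m]}$ and write $z=vz'$ with $v=z_{[m]}$. For $k\in K$ the element $v*k\in G$ fixes $y$, because $y\notin v\Omega$; so $G_yz$ contains $v\,k(z')$ for all $k\in K$. The infinite orbit $Gz'$ is a union of at most $[G:K]$ sets $gKz'$, each of the same cardinality as $Kz'$. Hence $Kz'$ is infinite, and so is $G_yz$.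

Finally, each $E_m$ is finite-dimensional and invariant under $A$, and an element of $A$ that vanishes on all $E_m$ is $0$, because their union is dense in $L^2(\Omega)$.
\end{proof}

\begin{corollary}\label{cor:grig}
The algebra $A=C^*_\pi(\mathcal{G})$ is a just-infinite, residually finite-dimensional, primitive $C^*$-algebra. Each of its nonzero ideals contains some $I_n$, with $\dim A/I_n\le16\cdot4^n$. Its irreducible representations are either faithful or factor through one of the finite quotient groups $\mathcal{G}/R_n$.
\end{corollary}

\begin{proof}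
Combine Theorems~\ref{thm:main} and~\ref{thm:structure} with Lemma~\ref{lem:In}, where $q=2$ and $[\mathcal{G}:K]\le16$ by Lemma~\ref{lem:H2}. A representation of $A$ with nonzero kernel kills some $I_n$, and by Theorem~\ref{thm:structure}(1) it then sends $\pi(r)$ to $1$ for all $r\in R_n$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{birs}
\emph{Joint Spectra and Related Topics in Complex Dynamics and Representation Theory},
\texttt{https://stats.birs.ca/workshops/2023/23w5033/report23w5033.pdf}.
\end{thebibliography}
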